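\title{Extrapolation from two points: discreteness and strong PV numbers}

\begin{abstract}
For $\lambda\in\mathbb C$ let $Q_\lambda$ be the smallest set of complex numbers that contains $0$ and $1$ and is closed under $(a,b)\mapsto(1-\lambda)a+\lambda b$. We prove that $Q_\lambda$ is discrete if and only if $\lambda$ is a strong PV number, that is, an algebraic integer whose conjugates other than $\lambda$ and $\bar\lambda$ all lie in $(0,1)$. In that case distinct points of $Q_\lambda$ are at distance at least $1$, and for $\lambda\ne0,1$ the set $Q_\lambda$ is a Delone set in $\mathbb R$ or $\mathbb C$; for all other $\lambda$ it is dense in $[0,1]$, $\mathbb R$ or $\mathbb C$. For algebraic $\lambda$ we describe $Q_\lambda$ exactly, by two congruences and one inequality for each conjugate in $(0,1)$. The proof identifies $Q_\lambda$ with the set of values at $\lambda$ of $0$, $1$ and the integer polynomials that map $(0,1)$ into itself, and then builds such polynomials by approximation with integer coefficients.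
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Fix $\lambda\in\mathbb C$ and put
\[
a\star_\lambda b=(1-\lambda)a+\lambda b\qquad(a,b\in\mathbb C).
\]
This is the image of $\lambda$ under the affine map $z\mapsto a+(b-a)z$, which sends $0$ to $a$ and $1$ to $b$; so $a\star_\lambda b$ sits relative to $a$ and $b$ as $\lambda$ sits relative to $0$ and $1$. A set $S\subseteq\mathbb C$ is \emph{$\lambda$-convex} if $a\star_\lambda b\in S$ whenever $a,b\in S$. A convex set is one that is $\lambda$-convex for every $\lambda\in[0,1]$; here we keep one parameter only and let it be any complex number. Let $Q_\lambda$ be the least $\lambda$-convex set containing $0$ and $1$, that is, the closure of $\{0,1\}$ under the operation $\star_\lambda$, and let $R_\lambda$ be the topological closure of $Q_\lambda$. Since $\star_\lambda$ is continuous, $R_\lambda$ is again $\lambda$-convex. Throughout,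
\[
F=\mathbb R\ \text{ if }\lambda\in\mathbb R,\qquad F=\mathbb C\ \text{ if }\lambda\notin\mathbb R,
\]
so that $Q_\lambda\subseteq F$. We ask for which $\lambda$ the set $Q_\lambda$ is \emph{discrete}, meaning that each of its points is isolated.

The simplest cases show both behaviors. We have $Q_0=Q_1=\{0,1\}$. For $\lambda=\frac12$ the operation takes midpoints, and $Q_{1/2}$ is the set of dyadic rationals in $[0,1]$. For $\lambda=2$ we have $a\star_2b=2b-a$; two consecutive integers $n,n+1$ produce $n+2$ and $n-1$, and $Q_2=\mathbb Z$. If $0<|\lambda|<1$, iterating $b\mapsto 0\star_\lambda b$ from $b=1$ gives the points $\lambda^n\to0$; if $0<|1-\lambda|<1$, iterating $a\mapsto a\star_\lambda0$ gives $(1-\lambda)^n\to0$. In both cases $Q_\lambda$ is not discrete. In the remaining range, $|\lambda|\ge1$ and $|1-\lambda|\ge1$, the identities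
\[
a\star_\lambda b-a=\lambda(b-a),\qquad a\star_\lambda b-b=(1-\lambda)(a-b)
\]
show that a new point is at least as far from each parent as the parents are from each other. Close pairs can then arise only by cancellation between different constructions, and whether this happens is a question of arithmetic.

Compare $\lambda=2+\sqrt2$ with $\lambda=1+\sqrt2$. In both cases $Q_\lambda\subseteq\mathbb Z[\sqrt2]$, a ring that is dense in $\mathbb R$, and the conjugation $\alpha\mapsto\alpha'$ that sends $\sqrt2$ to $-\sqrt2$ maps $Q_\lambda$ onto $Q_{\lambda'}$. For $\lambda=2+\sqrt2$ the conjugate $\lambda'=2-\sqrt2$ lies in $(0,1)$, so $Q_{\lambda'}\subseteq[0,1]$. If $\alpha\ne\beta$ lie in $Q_\lambda$, then $(\alpha-\beta)(\alpha'-\beta')$ is a nonzero integer and $|\alpha'-\beta'|\le1$; hence $|\alpha-\beta|\ge1$. For $\lambda=1+\sqrt2$ the conjugate $1-\sqrt2$ is negative, the interval $[0,1]$ is not preserved, and the argument gives nothing. It also gives nothing for $\lambda=\frac52$, where there is no integrality to exploit. The numbers for which the argument works have a name.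

An algebraic integer $\lambda$ is a \emph{strong PV number} (sPV) if every Galois conjugate of $\lambda$ other than $\lambda$ and $\bar\lambda$ is real and lies in the open interval $(0,1)$. Rational integers and nonreal quadratic integers are sPV, because they have no further conjugates, and so is $2+\sqrt2$. A real sPV number greater than $1$ is a Pisot--Vijayaraghavan number in the usual sense (an algebraic integer greater than $1$ whose other conjugates have modulus less than $1$); the number $1+\sqrt2$ is one of these but is not sPV. The natural guess is that conjugates in $(0,1)$ are the only source of discreteness. This is Conjecture~17.1 of \cite{FPE}: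
\begin{quote}
\emph{$Q_\lambda$ is discrete if and only if $\lambda$ is a strong PV number.}
\end{quote}
The following facts are known. The set $R_\lambda$ is either convex, and then equal to $[0,1]$, $\mathbb R$ or $\mathbb C$, or uniformly discrete. The set $\mathcal D$ of those $\lambda$ for which $R_\lambda$ is not convex is closed and discrete and consists of algebraic integers. Every sPV number lies in $\mathcal D$, and every real non-integer element of $\mathcal D$ has a conjugate in $(0,1)$. We prove the conjecture without using any of these facts.

A set $S\subseteq F$ is \emph{uniformly discrete} if the distances between its distinct points have a positive lower bound, \emph{relatively dense} in $F$ if the distance from $z\in F$ to $S$ is bounded independently of $z$, and a \emph{Delone set} if it is both.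

\begin{theorem}\label{thm:closure}
Let $\lambda\in\mathbb C$.
\begin{enumerate}
\item[(1)] If $\lambda$ is sPV, then $|\alpha-\beta|\ge1$ for all distinct $\alpha,\beta\in Q_\lambda$, and the constant $1$ is sharp since $0,1\in Q_\lambda$. Thus $Q_\lambda=R_\lambda$ is closed and uniformly discrete.
\item[(2)] If $\lambda\in(0,1)$, then $\lambda$ is not sPV and $R_\lambda=[0,1]$.
\item[(3)] If $\lambda\notin(0,1)$ is not sPV, then $R_\lambda=F$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:conj}
$Q_\lambda$ is discrete if and only if $\lambda$ is sPV; if $\lambda$ is not sPV, then $Q_\lambda$ has no isolated point. The set $\mathcal D$ is exactly the set of sPV numbers.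
\end{corollary}

\begin{proof}
If $\lambda$ is sPV, then $R_\lambda=Q_\lambda$ is uniformly discrete and contains $0$ and $1$, so it is discrete and not convex. Otherwise $R_\lambda$ is $[0,1]$, $\mathbb R$ or $\mathbb C$, which is convex and has no isolated point. If $U$ were an open set with $U\cap Q_\lambda=\{q\}$, the open set $U\setminus\{q\}$ would miss $Q_\lambda$ and hence its closure, and $q$ would be isolated in $R_\lambda$.
\end{proof}

For algebraic $\lambda$, part (3) comes from an exact description of $Q_\lambda$.

\begin{theorem}\label{thm:exact}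
Let $\lambda\ne0,1$ be algebraic. Then $Q_\lambda\setminus\{0,1\}$ is the set of $\alpha\in\mathbb Z[\lambda]\setminus\{0,1\}$ such that
\begin{enumerate}
\item[(E)] $\alpha\equiv0$ or $1\pmod{\lambda\mathbb Z[\lambda]}$, and $\alpha\equiv0$ or $1\pmod{(1-\lambda)\mathbb Z[\lambda]}$;
\item[(I)] $\sigma(\alpha)\in(0,1)$ for every embedding $\sigma:\mathbb Q(\lambda)\to\mathbb C$ with $\sigma(\lambda)\in(0,1)$.
\end{enumerate}
\end{theorem}

The letters stand for ``endpoints'' and ``interior'' of the interval $[0,1]$. For transcendental $\lambda$, the set $Q_\lambda$ is described by Proposition~\ref{prop:B}.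

\begin{example}\label{ex:list}
In the first four cases below no conjugate of $\lambda$ lies in $(0,1)$, so (I) is empty.
\begin{enumerate}
\item[(a)] $Q_3$ is the set of integers congruent to $0$ or $1$ modulo $3$, since the condition modulo $1-\lambda=-2$ always holds.
\item[(b)] $Q_i=\mathbb Z[i]$: the number $i$ is a unit, and modulo $1-i$ we have $i\equiv1$ and $2\equiv0$, so every Gaussian integer is congruent to $0$ or $1$.
\item[(c)] For $\lambda=\frac52$ the ring is $\mathbb Z[\frac12]$ and the two ideals are generated by $5$ and $3$. So $Q_{5/2}$ contains $15\,\mathbb Z[\frac12]$ and is dense in $\mathbb R$.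
\item[(d)] $Q_{1+\sqrt2}=\mathbb Z[\sqrt2]$: the number $1+\sqrt2$ is a unit, and every $a+b\sqrt2$ is congruent to $0$ or $1$ modulo $\sqrt2$.
\item[(e)] For $\lambda=2+\sqrt2=\sqrt2(1+\sqrt2)$ and $1-\lambda=-(1+\sqrt2)$, condition (E) always holds for the same reasons, and $Q_{2+\sqrt2}=\{\alpha\in\mathbb Z[\sqrt2]:0\le\alpha'\le1\}$.
\end{enumerate}
\end{example}

The set in (e) is obtained from the planar lattice $\{(\alpha,\alpha'):\alpha\in\mathbb Z[\sqrt2]\}$ by keeping the points in a strip and projecting them to the first coordinate. A set formed in this way from a lattice, or from finitely many cosets of a lattice, in a product $F\times H$, by keeping the points whose $H$-component lies in a bounded window, is called a \emph{cut-and-project set}. The picture is the same for all sPV numbers.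

\begin{theorem}\label{thm:delone}
If $\lambda\ne0,1$ is sPV, then $Q_\lambda$ is relatively dense in $F$. Thus it is a Delone set, described by Theorem~\ref{thm:exact} as a cut-and-project set.
\end{theorem}

Parts (1) and (2) of Theorem~\ref{thm:closure} are short (Section~\ref{sec:easy}). Everything else requires a supply of elements of $Q_\lambda$, and following the operation step by step gives no control over where the points fall. We therefore replace $\lambda$ by an indeterminate and characterize the resulting polynomials by an inequality on $(0,1)$ (Section~\ref{sec:poly}). Membership in $Q_\lambda$ becomes a problem of approximation by integer polynomials, whose solution is Theorem~\ref{thm:exact} (Section~\ref{sec:exact}). A density lemma for $\mathbb Z[\lambda]$ (Section~\ref{sec:density}) then yields the algebraic case of part (3) and Theorem~\ref{thm:delone} (Section~\ref{sec:alg}). Transcendental $\lambda$ need a separate argument (Section~\ref{sec:trans}).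

Throughout, $u=x(1-x)$, and $\|\cdot\|$ is the supremum norm on $[0,1]$, so $\|u\|=\frac14$.

\section{Separation and interpolation}\label{sec:easy}

Let $Q_x\subseteq\mathbb Z[x]$ be the closure of $\{0,1\}$ under $f\star_xg=(1-x)f+xg$.

\begin{lemma}\label{lem:eval}
For every $\lambda\in\mathbb C$ we have $Q_\lambda=\{f(\lambda):f\in Q_x\}$. In particular $Q_\lambda\subseteq\mathbb Z[\lambda]$, and $\sigma(Q_\lambda)=Q_{\sigma(\lambda)}$ for every embedding $\sigma:\mathbb Q(\lambda)\to\mathbb C$.
\end{lemma}

\begin{proof}
Evaluation at $\lambda$ carries $\star_x$ to $\star_\lambda$. So the image of $Q_x$ is $\lambda$-convex and contains $0,1$, hence contains $Q_\lambda$; and the preimage of $Q_\lambda$ is closed under $\star_x$ and contains $0,1$, hence contains $Q_x$. The last claim follows from $\sigma(f(\lambda))=f(\sigma(\lambda))$ for $f\in\mathbb Z[x]$.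
\end{proof}

We recall some facts about an algebraic number $\lambda$ of degree $d$. Its conjugates are the $d$ distinct complex roots of its minimal polynomial over $\mathbb Q$, and $\sigma\mapsto\sigma(\lambda)$ is a bijection from the embeddings of $K=\mathbb Q(\lambda)$ into $\mathbb C$ onto the conjugates. The algebraic integers form a ring. If $\gamma\in K$ is a nonzero algebraic integer, its norm $\prod_\sigma\sigma(\gamma)$ is a nonzero rational integer.

\begin{proof}[Proof of Theorem~\ref{thm:closure}(1)]
Let $\alpha\ne\beta$ lie in $Q_\lambda\subseteq\mathbb Z[\lambda]$. Since $\lambda$ is an algebraic integer, so is $\gamma=\alpha-\beta$, and $\prod_\sigma|\sigma(\gamma)|\ge1$. If $\sigma(\lambda)\notin\{\lambda,\bar\lambda\}$, then $\theta=\sigma(\lambda)$ lies in $(0,1)$, the interval $[0,1]$ is $\theta$-convex, and $\sigma(\alpha),\sigma(\beta)\in Q_\theta\subseteq[0,1]$ by Lemma~\ref{lem:eval}; so $|\sigma(\gamma)|\le1$. The remaining embeddings are the inclusion and, for nonreal $\lambda$, complex conjugation. They contribute $|\gamma|^e$ with $e\in\{1,2\}$. Hence $|\gamma|^e\ge1$ and $|\alpha-\beta|\ge1$.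 A convergent sequence in a set with this separation is eventually constant, so $Q_\lambda$ is closed.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:closure}(2)]
Let $\lambda\in(0,1)$. If $\lambda$ were sPV, it would be an algebraic integer with all conjugates in $(0,1)$, and its norm would be an integer in $(0,1)$, which is impossible. The interval $[0,1]$ is closed and $\lambda$-convex, so $R_\lambda\subseteq[0,1]$. If $R_\lambda\ne[0,1]$, the set $[0,1]\setminus R_\lambda$ is open and nonempty and omits $0$ and $1$, so it has a component $(a,b)$ with $a<b$ and $a,b\in R_\lambda$. But $a\star_\lambda b$ lies in both $(a,b)$ and $R_\lambda$, a contradiction.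
\end{proof}

\section{The polynomials generated by $0$ and $1$}\label{sec:poly}

An element of $Q_x$ is the value of a finite binary tree whose leaves are labeled $0$ or $1$ and whose inner nodes apply $\star_x$ to their two children. Since $f\star_xf=f$, a leaf can be replaced by two leaves with the same label, so we may assume that all leaves have the same depth $n$. A leaf reached by $j$ right turns carries the weight $x^j(1-x)^{n-j}$, and the tree evaluates to
\begin{equation}\label{eq:bern}
\sum_{j=0}^nc_j\,x^j(1-x)^{n-j},\qquad c_j\in\mathbb Z,\quad 0\le c_j\le\binom nj,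
\end{equation}
where $c_j$ counts the leaves labeled $1$ among the $\binom nj$ leaves with $j$ right turns. For $t\in(0,1)$ the weights are positive and sum to $1$, so the value at $t$ lies strictly between $0$ and $1$ unless all labels agree. We show that this necessary condition is sufficient. Put
\[
B=\{0,1\}\cup\{f\in\mathbb Z[x]:\ 0<f(t)<1\text{ for all }t\in(0,1)\}.
\]

\begin{proposition}\label{prop:B}
$Q_x=B$. Hence $Q_\lambda=\{f(\lambda):f\in B\}$ for every $\lambda\in\mathbb C$.
\end{proposition}

The proof writes $f\in B$ in the form \eqref{eq:bern}, and this may need $n$ larger than the degree. For example $3u\in B$, since $\|3u\|=\frac34$. With $n=2$ it has $c_1=3>\binom21$, but multiplying by $(1-x)+x$ gives $3x(1-x)^2+3x^2(1-x)$, which is of the form \eqref{eq:bern} with $n=3$. The polynomials $x^j(1-x)^{n-j}$, $0\le j\le n$, have lowest terms $x^j$ of distinct degrees, so they form a basis of the real polynomials of degree at most $n$; we call it the Bernstein basis of degree $n$.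

\begin{lemma}\label{lem:pascal}
Every polynomial of the form \eqref{eq:bern} lies in $Q_x$.
\end{lemma}

\begin{proof}
We use induction on $n$. For $n=0$ the polynomial is $c_0\in\{0,1\}$. Let $n\ge1$. Since $\binom nj=\binom{n-1}j+\binom{n-1}{j-1}$, the integers $a_j=\min\{c_j,\binom{n-1}j\}$ and $b_{j-1}=c_j-a_j$ satisfy $0\le a_j\le\binom{n-1}j$ and $0\le b_{j-1}\le\binom{n-1}{j-1}$; in particular $a_n=b_{-1}=0$. The polynomial equals
\[
(1-x)\sum_{j=0}^{n-1}a_jx^j(1-x)^{n-1-j}+x\sum_{j=0}^{n-1}b_jx^j(1-x)^{n-1-j},
\]
and both sums lie in $Q_x$ by induction.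
\end{proof}

The bounds $0\le c_j\le\binom nj$ say that $f$ and $1-f$ both have nonnegative coefficients. The next lemma derives this from positivity of the values: in high degree, the normalized coefficients are close to values of the polynomial.

\begin{lemma}\label{lem:positive}
Let $f\in\mathbb R[x]$ be positive on $(0,1)$. Then for all large $n$ the coefficients of $f$ in the Bernstein basis of degree $n$ are nonnegative.
\end{lemma}

\begin{proof}
Let $0\le i\le N$. From $\binom Nj\binom ji=\binom Ni\binom{N-i}{j-i}$ and the binomial expansion of $x^i\bigl(x+(1-x)\bigr)^{N-i}$ we get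
\[
x^i=\sum_{j=0}^N\frac{\binom ji}{\binom Ni}\binom Njx^j(1-x)^{N-j},\qquad \frac{\binom ji}{\binom Ni}=\prod_{l=0}^{i-1}\frac{j-l}{N-l}.
\]
Let $N\ge2i$ and $0\le l<i$. Then $-(N-l)\le -l\le j-l\le N-l$, so each factor lies in $[-1,1]$, and
\[
\Bigl|\frac{j-l}{N-l}-\frac jN\Bigr|=\frac{l(N-j)}{N(N-l)}\le\frac l{N-l}\le\frac{2i}N.
\]
Two products of $i$ numbers from $[-1,1]$ differ by at most the sum of the differences of corresponding factors, so $\bigl|\binom ji/\binom Ni-(j/N)^i\bigr|\le2i^2/N$ for all $j$. By linearity, a polynomial $g=\sum_ig_ix^i$ can be written for $N\ge2\deg g$ as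
\[
g=\sum_{j=0}^N\beta_j\binom Njx^j(1-x)^{N-j},\qquad|\beta_j-g(j/N)|\le\frac2N\sum_ii^2|g_i|.
\]
If $g>0$ on the closed interval $[0,1]$, its minimum there is positive, and all $\beta_j$ are positive for large $N$.

The polynomial $f$ may vanish at $0$ or $1$, so we first remove these zeros. Write $f=x^a(1-x)^bg$ with $g(0)g(1)\ne0$. Then $g>0$ on $(0,1)$, hence on $[0,1]$. Multiplying the expansion of $g$ by $x^a(1-x)^b$ gives the expansion of $f$ in degree $n=N+a+b$, with nonnegative coefficients for large $N$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:B}]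
To prove $Q_x\subseteq B$ we check that $B$ is closed under $\star_x$. Let $f,g\in B$ and $t\in(0,1)$. The number $(1-t)f(t)+tg(t)$ is a convex combination, with positive weights, of two numbers in $[0,1]$. It equals $0$ only if $f(t)=g(t)=0$, which forces $f=g=0$ and $f\star_xg=0$; it equals $1$ only if $f(t)=g(t)=1$, which forces $f=g=1$ and $f\star_xg=1$. In all other cases $0<f\star_xg<1$ on $(0,1)$.

Conversely let $f\in B\setminus\{0,1\}$. Choose $n\ge\deg f$ so large that Lemma~\ref{lem:positive} applies to both $f$ and $1-f$, with coefficients $c_j\ge0$ and $c_j'\ge0$. Since $1=\sum_j\binom njx^j(1-x)^{n-j}$ and coefficients in a basis are unique, $c_j+c'_j=\binom nj$, so $c_j\le\binom nj$. The $c_j$ are integers because $f\in\mathbb Z[x]$ and each $x^i=x^i\bigl(x+(1-x)\bigr)^{n-i}$, $i\le n$, has integer coefficients in the basis. So $f\in Q_x$ by Lemma~\ref{lem:pascal}. The last statement follows from Lemma~\ref{lem:eval}.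
\end{proof}

\section{The exact description for algebraic $\lambda$}\label{sec:exact}

Let $\lambda\ne0,1$ be algebraic, and let $m\in\mathbb Z[x]$ be an integer multiple of its minimal polynomial over $\mathbb Q$. The roots of $m$ are the conjugates of $\lambda$, and $m(0)\ne0\ne m(1)$ because $m$ is irreducible over $\mathbb Q$ and $\lambda\ne0,1$. By Proposition~\ref{prop:B}, a number $\alpha=g(\lambda)$ lies in $Q_\lambda$ as soon as some integer polynomial with the same value at $\lambda$ lies in $B$. We look for it in the form
\[
f=g+muk,\qquad k\in\mathbb Z[x].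
\]
The correction $muk$ vanishes at $\lambda$, at its conjugates, and at $0$ and $1$. At those of these points that lie in $[0,1]$ the polynomial $g$ must already have admissible values, and this is what (E) and (I) provide. Elsewhere on $[0,1]$ the freedom in $k$ is large, by the following classical fact.

\begin{lemma}\label{lem:approx}
If $\varphi:[0,1]\to\mathbb R$ is continuous and $\varphi(0),\varphi(1)\in\mathbb Z$, then for every $\varepsilon>0$ there is $k\in\mathbb Z[x]$ with $\|k-\varphi\|<\varepsilon$.
\end{lemma}

\begin{proof}
By Bernstein's approximation theorem, the polynomials $\sum_{j=0}^n\varphi(j/n)\binom njx^j(1-x)^{n-j}$ converge uniformly to $\varphi$ on $[0,1]$. Replace each coefficient $\varphi(j/n)\binom nj$ by its floor; the result lies in $\mathbb Z[x]$. The terms $j=0$ and $j=n$ do not change, because $\varphi(0)$ and $\varphi(1)$ are integers. Since $\binom nj\ge n$ for $1\le j\le n-1$, the change is at most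
\[
\sum_{j=1}^{n-1}x^j(1-x)^{n-j}\le\frac1n\sum_{j=0}^n\binom njx^j(1-x)^{n-j}=\frac1n.\qedhere
\]
\end{proof}

The condition at the endpoints cannot be dropped, since $k(0)$ and $k(1)$ are integers.

\begin{example}\label{ex:three}
Let $\lambda=3$ and $m=3-x$. We show that $6\mathbb Z\subseteq Q_3$. Since $u(3)=-6$, the polynomial $g=qu$ with $q\in\mathbb Z$ takes the value $-6q$ at $3$, but it lies in $B$ only for $0\le q\le3$. We try $f=g+muk=u\cdot\bigl(q+(3-x)k\bigr)$. As $0<u\le\frac14$ on $(0,1)$, it suffices to have $0<q+(3-x)k<4$ on $[0,1]$, that is, to keep the graph of $k$ in the band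
\[
\frac{-q}{3-x}<y<\frac{4-q}{3-x}\qquad(0\le x\le1).
\]
The band has width $\frac43$ at $x=0$ and $2$ at $x=1$, so it contains integer heights $p_0$ and $p_1$ there. Join them by a continuous function $\varphi$ inside the band. By compactness $\varphi$ stays a positive distance from both boundary curves, so Lemma~\ref{lem:approx} gives $k\in\mathbb Z[x]$ in the band. Then $f\in B$ and $-6q=f(3)\in Q_3$.

For $q=-1$ the constant $k=1$ works, and $f=x(1-x)(2-x)=2x(1-x)^2+x^2(1-x)$. The splitting of Lemma~\ref{lem:pascal} gives $f=(1-x)\bigl[2x(1-x)+x^2\bigr]+x\cdot0$ and $2x(1-x)+x^2=(1-x)x+x\cdot1$, so $f=((0\star_x1)\star_x1)\star_x0$. Indeed $0\star_31=3$, $3\star_31=-3$ and $(-3)\star_30=6$.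
\end{example}

Two things change in general. First, $|m(0)|$ or $|m(1)|$ may be large, and a band as crude as the one above may contain no integer at an endpoint. But near an endpoint the true requirement on $f$ is one-sided: $f$ starts at $0$ or $1$ and must move into $(0,1)$, which is a sign condition on $f'$ that some integer always meets. Second, $m$ may vanish in $(0,1)$, and there we cannot divide by $m$. Near such a root we make no correction and rely on (I). We begin by rewriting (E) so that it yields a representative $g$ with the right values at $0$ and $1$.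

\begin{lemma}\label{lem:E}
An element $\alpha\in\mathbb Z[\lambda]$ satisfies \textup{(E)} if and only if $\alpha=g(\lambda)$ for some $g\in\mathbb Z[x]$ with $g(0),g(1)\in\{0,1\}$, and if and only if $\alpha$ is congruent to one of $0,\ 1,\ \lambda,\ 1-\lambda$ modulo $\lambda(1-\lambda)\mathbb Z[\lambda]$.
\end{lemma}

\begin{proof}
If $\alpha=g(\lambda)$ with $g(0),g(1)\in\{0,1\}$, then $g-g(0)\in x\mathbb Z[x]$ and $g-g(1)\in(1-x)\mathbb Z[x]$, which gives (E). Suppose (E) holds with residues $e_0,e_1\in\{0,1\}$, and put $e=e_0(1-x)+e_1x\in\{0,1,x,1-x\}$. Then $e(\lambda)$ has the same two residues, so $\beta=\alpha-e(\lambda)$ lies in both $\lambda\mathbb Z[\lambda]$ and $(1-\lambda)\mathbb Z[\lambda]$. Hence both terms of $\beta=(1-\lambda)\beta+\lambda\beta$ lie in $\lambda(1-\lambda)\mathbb Z[\lambda]$, which is the last condition. Finally, if $\alpha=e(\lambda)+u(\lambda)q(\lambda)$ with $e\in\{0,1,x,1-x\}$ and $q\in\mathbb Z[x]$, then $g=e+uq$ has $g(0)=e(0)$ and $g(1)=e(1)$ in $\{0,1\}$.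
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exact}]
\emph{Necessity.} Let $\alpha\in Q_\lambda\setminus\{0,1\}$, so $\alpha=f(\lambda)$ with $f\in B\setminus\{0,1\}$. By continuity $f(0)$ and $f(1)$ are integers in $[0,1]$, so (E) holds by Lemma~\ref{lem:E}. If $\sigma(\lambda)\in(0,1)$, then $\sigma(\alpha)=f(\sigma(\lambda))\in(0,1)$.

\emph{Sufficiency.} Let $\alpha$ satisfy (E) and (I), and write $\alpha=g(\lambda)$ with $g\in\mathbb Z[x]$ and $g(0),g(1)\in\{0,1\}$. We first build a continuous target $h=g+mu\varphi$ with values in $(0,1)$ on $(0,1)$, and then replace $\varphi$ by an integer polynomial.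

\emph{The endpoints.} For integers $p_0,p_1$ put $h_0=g+mup_0$ and $h_1=g+mup_1$. Since $u(0)=u(1)=0$, $u'(0)=1$ and $u'(1)=-1$, we have $h_0(0)=g(0)$, $h_1(1)=g(1)$ and
\[
h_0'(0)=g'(0)+m(0)p_0,\qquad h_1'(1)=g'(1)-m(1)p_1.
\]
As $m(0)m(1)\ne0$, we can prescribe the signs. Choose $p_0$ so that $h_0'(0)>0$ if $g(0)=0$ and $h_0'(0)<0$ if $g(0)=1$. Choose $p_1$ so that $h_1'(1)<0$ if $g(1)=0$ and $h_1'(1)>0$ if $g(1)=1$. Then $h_0$ takes values in $(0,1)$ just to the right of $0$, and $h_1$ does so just to the left of $1$.

\emph{The target.} Let $\theta_1,\dots,\theta_r$ be the roots of $m$ in $(0,1)$. Each is $\sigma(\lambda)$ for an embedding $\sigma$, so $g(\theta_i)=\sigma(\alpha)\in(0,1)$ by (I). Choose $\delta>0$ so small that the intervals $[0,\delta]$, $[1-\delta,1]$ and $J_i=[\theta_i-\delta,\theta_i+\delta]$ are pairwise disjoint, $0<h_0<1$ on $(0,\delta]$, $0<h_1<1$ on $[1-\delta,1)$, and $0<g<1$ on each $J_i$. Let $h$ equal $h_0$, $h_1$ and $g$ on these intervals respectively, and let it be linear on the gaps between them. Then $h$ is continuous on $[0,1]$ and $0<h<1$ on $(0,1)$.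

\emph{The margin.} The distance from $h$ to $\{0,1\}$ tends to zero at the endpoints, but so does the error $|m|\,u\,|k-\varphi|$ that we are about to commit, so it is enough to have a margin proportional to $u$. The functions $h/u$ and $(1-h)/u$ are positive and continuous on $(0,1)$. At $0$: if $g(0)=0$ they tend to $h_0'(0)>0$ and $+\infty$; if $g(0)=1$ they tend to $+\infty$ and $-h_0'(0)>0$. At $1$: if $g(1)=0$ they tend to $-h_1'(1)>0$ and $+\infty$; if $g(1)=1$ they tend to $+\infty$ and $h_1'(1)>0$. So both are bounded below by some $c>0$, that is,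
\[
cu\le h\le1-cu\quad\text{on }[0,1].
\]

\emph{The approximation.} Define $\varphi=p_0$ on $[0,\delta]$, $\varphi=p_1$ on $[1-\delta,1]$, $\varphi=0$ on each $J_i$, and $\varphi=(h-g)/(mu)$ on the gaps. Then $h=g+mu\varphi$ on $[0,1]$. On the closure of a gap $mu$ has no zero, so $\varphi=(h-g)/(mu)$ there, and $\varphi$ is continuous on $[0,1]$, with integer values at $0$ and $1$. By Lemma~\ref{lem:approx} choose $k\in\mathbb Z[x]$ with $\|k-\varphi\|<c/(1+\|m\|)$, and put $f=g+muk\in\mathbb Z[x]$. On $(0,1)$ we have $|f-h|=|m|\,u\,|k-\varphi|<cu$, so $0<f<1$. Thus $f\in B$, and $\alpha=g(\lambda)=f(\lambda)\in Q_\lambda$ by Proposition~\ref{prop:B}.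
\end{proof}

\section{Density of $\mathbb Z[\lambda]$ at a set of places}\label{sec:density}

Theorem~\ref{thm:exact} reduces the location of the points of $Q_\lambda$ to a question about the ring $\mathbb Z[\lambda]$: can we prescribe, approximately and simultaneously, the value of $\alpha$ and of some of its conjugates? For $\mathbb Z[\sqrt2]$ we can prescribe $\alpha$ alone, but not the pair $(\alpha,\alpha')$, which ranges over a lattice. The lemma below says that this is the only obstruction.

Let $\lambda$ be algebraic of degree $d$, with $m$ and $K=\mathbb Q(\lambda)$ as before. A \emph{place} $v$ is a class of conjugates of $\lambda$ modulo complex conjugation. Choose a representative $\lambda_v$ of each place, and let $F_v=\mathbb R$ and $q_v=x-\lambda_v$ if $\lambda_v$ is real, and $F_v=\mathbb C$ and $q_v=(x-\lambda_v)(x-\bar\lambda_v)$ otherwise. For a set $P$ of places put $V_P=\prod_{v\in P}F_v$, a finite-dimensional real algebra. Let $\iota_P:K\to V_P$ be the ring homomorphism whose $v$-component is the embedding that sends $\lambda$ to $\lambda_v$, and put $\lambda_P=\iota_P(\lambda)$. Evaluation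 at $\lambda_v$ identifies $\mathbb R[x]/(q_v)$ with $F_v$, and the $q_v$ are pairwise coprime because they have no common root. The Chinese remainder theorem gives
\begin{equation}\label{eq:crt}
\mathbb R[x]\Big/\Bigl(\prod_{v\in P}q_v\Bigr)\cong V_P,\qquad x\mapsto\lambda_P.
\end{equation}
In particular $\mathbb R[\lambda_P]=V_P$.

We use the structure theorem for closed subgroups \cite{Bourbaki}: if $G$ is a closed subgroup of a finite-dimensional real vector space $V$, there are linearly independent vectors $e_1,\dots,e_{s+t}$ with $G=\sum_{i\le s}\mathbb Re_i+\sum_{i>s}\mathbb Ze_i$. Let $G_0=\sum_{i\le s}\mathbb Re_i$. The image of $G$ in $V/G_0$ is the $\mathbb Z$-span of linearly independent vectors, so it is discrete and contains no nonzero subspace. Hence $G_0$ is the largest linear subspace contained in $G$, and $G$ is discrete if $G_0=0$. A \emph{full lattice} in $V$ is the $\mathbb Z$-span of a basis of $V$.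

\begin{lemma}\label{lem:dense}
Suppose that $\lambda$ is not an algebraic integer or that $P$ is not the set of all places. Then $\iota_P(\eta\mathbb Z[\lambda])$ is dense in $V_P$ for every nonzero $\eta\in K$.
\end{lemma}

\begin{proof}
All components of $\iota_P(\eta)$ are nonzero, so multiplication by $\iota_P(\eta)$ is a homeomorphism of $V_P$, and we may take $\eta=1$. Let $G$ be the closure of $\iota_P(\mathbb Z[\lambda])$, a closed subring of $V_P$, and let $G_0$ be its largest linear subspace. The ring structure forces $G_0$ to be a product of factors, as follows. For $g\in G$ the set $gG_0$ is a linear subspace contained in $G$, so $gG_0\subseteq G_0$. In particular $G_0$ is stable under $\lambda_P$, hence is an ideal of $\mathbb R[\lambda_P]=V_P$. If an ideal of a product of fields contains an element with nonzero $v$-component, then multiplying by elements supported at $v$ shows that it contains the whole factor $F_v$. So $G_0=V_S$ for some $S\subseteq P$, where $V_S$ is viewed as the set of elements of $V_P$ that vanish outside $S$.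

Suppose that $P'=P\setminus S$ is nonempty, and let $\Lambda$ be the image of $G$ in $V_P/V_S=V_{P'}$. It is the $\mathbb Z$-span of linearly independent vectors. It contains the powers of $\lambda_{P'}$, which span $V_{P'}$ over $\mathbb R$, so it is a full lattice. It is stable under multiplication by $\lambda_{P'}$, so this linear map has an integer matrix in a basis of $\Lambda$, and its characteristic polynomial $\chi$ is monic with integer coefficients. On the other hand, multiplication by $x$ on $\mathbb R[x]/(q)$, for $q$ monic, has characteristic polynomial $q$ (its matrix in the basis of monomials is the companion matrix), so $\chi=\prod_{v\in P'}q_v$ by \eqref{eq:crt}. Thus $\chi\in\mathbb Z[x]$ vanishes at a conjugate of $\lambda$, and the irreducible polynomial $m$ divides $\chi$ in $\mathbb Q[x]$. It follows that $\chi(\lambda)=0$, so $\lambda$ is an algebraic integer, and that every conjugate of $\lambda$ is a root of some $q_v$ with $v\in P'$, so $P'$, and with it $P$, is the set of all places. This contradicts the hypothesis. Hence $S=P$ and $G=V_P$.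
\end{proof}

In the excluded case the conclusion fails, and we record what holds instead.

\begin{lemma}\label{lem:lattice}
If $\lambda$ is an algebraic integer and $P$ is the set of all places, then $\iota_P(\eta\mathbb Z[\lambda])$ is a full lattice in $V_P$ for every nonzero $\eta\in K$.
\end{lemma}

\begin{proof}
The monic minimal polynomial of an algebraic integer has integer coefficients, so $\mathbb Z[\lambda]$ is the $\mathbb Z$-span of $1,\lambda,\dots,\lambda^{d-1}$. The product of all $q_v$ has degree $d$, so by \eqref{eq:crt} the images $1,\lambda_P,\dots,\lambda_P^{d-1}$ form a basis of $V_P$. Multiplication by $\iota_P(\eta)$ is a linear automorphism and carries bases to bases.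
\end{proof}

\section{Algebraic $\lambda$: dense sets and Delone sets}\label{sec:alg}

Let $\lambda\notin[0,1]$ be algebraic. Let $v_0$ be the place of $\lambda$, represented by $\lambda_{v_0}=\lambda$, so $F_{v_0}=F$. Let $P_1$ be the set of places $v$ with $\lambda_v\in(0,1)$; it does not contain $v_0$, and its elements correspond to the embeddings that occur in (I). Put
\[
P=\{v_0\}\cup P_1,\qquad H=V_{P_1}=\mathbb R^{P_1},\qquad W=(0,1)^{P_1}\subseteq H,\qquad\Lambda=\lambda(1-\lambda)\mathbb Z[\lambda].
\]
If $P_1$ is empty, then $H=W=0$. We have $V_P=F\times H$ and $\iota_P(\alpha)=(\alpha,\alpha_H)$ with $\alpha_H=\iota_{P_1}(\alpha)$. Elements of $\Lambda$ satisfy (E) with both residues $0$, and (I) says that $\alpha_H\in W$. Since also $0,1\in Q_\lambda$, Theorem~\ref{thm:exact} gives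
\begin{equation}\label{eq:window}
\{\alpha\in\Lambda:\alpha_H\in W\}\subseteq Q_\lambda.
\end{equation}
By definition, $\lambda$ is sPV exactly when it is an algebraic integer and $P$ is the set of all places. So Lemma~\ref{lem:dense} and Lemma~\ref{lem:lattice} divide the algebraic numbers outside $[0,1]$ along the line drawn by the conjecture: $\iota_P(\Lambda)$ is a full lattice in $F\times H$ if $\lambda$ is sPV, and dense otherwise.

\begin{proof}[Proof of Theorem~\ref{thm:closure}(3) for algebraic $\lambda$]
Let $\lambda\notin(0,1)$ be algebraic and not sPV. Then $\lambda\ne0,1$, because $0$ and $1$ are sPV, so $\lambda\notin[0,1]$. By Lemma~\ref{lem:dense} with $\eta=\lambda(1-\lambda)$, the set $\iota_P(\Lambda)$ is dense in $F\times H$. For every nonempty open $U\subseteq F$ it therefore meets $U\times W$, and \eqref{eq:window} gives a point of $Q_\lambda$ in $U$. So $Q_\lambda$ is dense in $F$, and $R_\lambda=F$.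
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:delone}]
Let $\lambda\ne0,1$ be sPV. By Theorem~\ref{thm:closure}(2), $\lambda\notin[0,1]$, so the setting above applies, with $P$ the set of all places. Given $z\in F$, some lattice point lies within bounded distance of $(z,0)$, but its $H$-component need not lie in the window $W$; we move it into $W$ by one of finitely many lattice vectors.

By Lemma~\ref{lem:lattice} there is a compact set $C\subseteq F\times H$, a closed fundamental parallelepiped, with $F\times H=\iota_P(\Lambda)+C$. Let $C_F$ and $C_H$ be its projections. The set $P_1$ omits $v_0$, so $\{\mu_H:\mu\in\Lambda\}$ is dense in $H$ by Lemma~\ref{lem:dense} (there is nothing to prove if $H=0$). Hence for each $y\in H$ there is $\mu\in\Lambda$ with $\mu_H$ in the nonempty open set $W-y$; that is, the open sets $W-\mu_H$ cover $H$. Finitely many of them, given by $\mu_1,\dots,\mu_N\in\Lambda$, cover the compact set $-C_H$.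

Let $z\in F$ and write $(z,0)=(\ell,\ell_H)+(c_F,c_H)$ with $\ell\in\Lambda$ and $(c_F,c_H)\in C$. Then $\ell_H=-c_H\in-C_H$, so $(\ell+\mu_i)_H\in W$ for some $i$, and $\ell+\mu_i\in Q_\lambda$ by \eqref{eq:window}. Moreover
\[
|z-(\ell+\mu_i)|=|c_F-\mu_i|\le\max_{w\in C_F}|w|+\max_{1\le j\le N}|\mu_j|,
\]
which does not depend on $z$. So $Q_\lambda$ is relatively dense in $F$, and it is uniformly discrete by Theorem~\ref{thm:closure}(1). Finally, by Theorem~\ref{thm:exact} and Lemma~\ref{lem:E}, $Q_\lambda$ consists of $0$, $1$ and the projections to $F$ of those points of the cosets $\iota_P(e+\Lambda)$, $e\in\{0,1,\lambda,1-\lambda\}$, whose $H$-component lies in the window $W$.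
\end{proof}

The hypothesis $\lambda\ne0,1$ is needed, since $Q_0=Q_1=\{0,1\}$.

\section{Transcendental $\lambda$}\label{sec:trans}

Let $\lambda\notin(0,1)$ be transcendental; then $\lambda\notin[0,1]$. No nonzero integer polynomial vanishes at $\lambda$, so there is no free correction term as in Section~\ref{sec:exact}. We use instead an explicit family in $B$. If $k\in\mathbb Z[x]$ and $\|k\|<1$, then $f=x+uk$ satisfies, on $(0,1)$,
\[
f=x\bigl(1+(1-x)k\bigr)>0,\qquad1-f=(1-x)(1-xk)>0,
\]
so $f\in B$ and, by Proposition~\ref{prop:B},
\begin{equation}\label{eq:family}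
\lambda+u(\lambda)k(\lambda)\in Q_\lambda\qquad\text{for all }k\in\mathbb Z[x]\text{ with }\|k\|<1.
\end{equation}
It remains to show that the values $k(\lambda)$ are dense in $F$. The polynomials with $\|k\|<1$ do not form a group, but a group appears if we ask for arbitrarily small norm. Put
\[
\Gamma=\{z\in F:\ \text{for every }\varepsilon>0\text{ there is }k\in\mathbb Z[x]\text{ with }\|k\|<\varepsilon\text{ and }|k(\lambda)-z|<\varepsilon\}.
\]
This is a subgroup of $F$: take $k=0$ for $z=0$, and if $k_1,k_2$ serve $z_1,z_2$ with $\varepsilon/2$, then $k_1-k_2$ serves $z_1-z_2$ with $\varepsilon$. It is closed: if $z'\in\Gamma$ and $|z-z'|<\varepsilon/2$, a polynomial that serves $z'$ with $\varepsilon/2$ serves $z$ with $\varepsilon$. Also $\lambda\Gamma\subseteq\Gamma$, since $\|xk\|\le\|k\|$ and $|\lambda k(\lambda)-\lambda z|=|\lambda|\,|k(\lambda)-z|$. By the structure theorem, the main point is to show that $\Gamma$ is not discrete. We first find polynomials that are small both on $[0,1]$ and at $\lambda$, and then enlarge the value at $\lambda$ to a prescribed scale without increasing the norm.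

\begin{lemma}\label{lem:pigeon}
For every $\varepsilon>0$ there is a nonzero $k\in\mathbb Z[x]$ with $\|k\|<\varepsilon$ and $|k(\lambda)|<\varepsilon$.
\end{lemma}

\begin{proof}
The factor $u^n$ has norm $4^{-n}$, which leaves room for a cofactor with coefficients as large as $2^n$; with enough coefficients, the number of such polynomials outgrows the area of the region that holds their values at $\lambda$. Put $A=\max(1,|u(\lambda)|)$ and $L=\max(1,|\lambda|)$, fix an integer $r\ge1$ with $2^r>2A$, and let $M=2r-1$. For $n\ge1$ consider the $(2^n)^{M+1}=2^{2nr}$ distinct polynomials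
\[
u^n\sum_{i=0}^Ma_ix^i,\qquad a_i\in\mathbb Z,\quad0\le a_i<2^n.
\]
The difference of two of them has norm at most $4^{-n}(M+1)2^n=(M+1)2^{-n}$. Their values at $\lambda$ have modulus at most $\rho=(M+1)L^M(2A)^n$, so they lie in a square of side $2\rho$ in $\mathbb C$. Cut it into $(2^{nr}-1)^2<2^{2nr}$ equal closed squares. Two of the polynomials have values in the same small square, and their difference $k\ne0$ satisfies
\[
|k(\lambda)|\le\frac{2\sqrt2\,\rho}{2^{nr}-1}=2\sqrt2\,(M+1)L^M\frac{(2A)^n}{2^{nr}-1}.
\]
This tends to $0$ as $n\to\infty$ because $2A<2^r$, and so does $(M+1)2^{-n}$.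
\end{proof}

To enlarge the value we need an integer polynomial $p$ with $\|p\|\le1$ and $|p(\lambda)|>1$. Recall the Chebyshev polynomials $T_0=1$, $T_1=y$, $T_{s+1}=2yT_s-T_{s-1}$, which lie in $\mathbb Z[y]$. The identity $(\zeta+\zeta^{-1})(\zeta^s+\zeta^{-s})=(\zeta^{s+1}+\zeta^{-s-1})+(\zeta^{s-1}+\zeta^{-s+1})$ and induction give
\[
T_s\Bigl(\frac{\zeta+\zeta^{-1}}2\Bigr)=\frac{\zeta^s+\zeta^{-s}}2\qquad(\zeta\in\mathbb C\setminus\{0\}).
\]
As $\zeta$ runs over the unit circle, $(\zeta+\zeta^{-1})/2$ runs over $[-1,1]$, so $|T_s|\le1$ on $[-1,1]$.

\begin{lemma}\label{lem:gamma}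
$\Gamma=F$.
\end{lemma}

\begin{proof}
Let $w=2\lambda-1\notin[-1,1]$. The roots of $z^2-2wz+1$ have product $1$ and sum $2w$, so they are $\zeta,\zeta^{-1}$ with $w=(\zeta+\zeta^{-1})/2$. Since $w\notin[-1,1]$ we have $|\zeta|\ne1$, and we may take $|\zeta|>1$. Then $|T_s(w)|\ge(|\zeta|^s-1)/2\to\infty$. Fix $s$ with $|T_s(w)|>1$ and put $p=T_s(2x-1)\in\mathbb Z[x]$, so that $\|p\|\le1$ and $|p(\lambda)|>1$.

Let $\delta>0$. For $\varepsilon\in(0,\delta)$ take $k$ from Lemma~\ref{lem:pigeon}. Since $\lambda$ is transcendental, $k(\lambda)\ne0$. So $|k(\lambda)p(\lambda)^j|$ is less than $\delta$ for $j=0$ and tends to infinity with $j$. For the largest $j\ge0$ with $|k(\lambda)p(\lambda)^j|\le\delta$, the polynomial $k_\varepsilon=kp^j$ satisfies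
\[
\|k_\varepsilon\|<\varepsilon,\qquad\frac\delta{|p(\lambda)|}<|k_\varepsilon(\lambda)|\le\delta.
\]
The values $k_\varepsilon(\lambda)$ lie in the compact set $\{z\in F:\delta/|p(\lambda)|\le|z|\le\delta\}$, so along a sequence $\varepsilon\to0$ they converge to a point $z$ of this set, and $z\in\Gamma$. Thus $\Gamma$ contains nonzero elements of modulus at most $\delta$ for every $\delta>0$. It is not discrete, and its largest real linear subspace $\Gamma_0$ is nonzero.

If $F=\mathbb R$, then $\Gamma_0=\mathbb R$. If $F=\mathbb C$, then $\lambda\Gamma_0$ is a real linear subspace contained in $\Gamma$, so $\lambda\Gamma_0\subseteq\Gamma_0$. A real line $\mathbb Rz_0$ is not stable under multiplication by the nonreal number $\lambda$, so $\Gamma_0=\mathbb C$.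
\end{proof}

Both hypotheses on $\lambda$ matter here. For $\lambda\in[0,1]$ we would have $|k(\lambda)|\le\|k\|$ and $\Gamma=\{0\}$; for $\lambda=2$ the values $k(2)$ are integers, a small value is zero, and $\Gamma\subseteq\mathbb Z$.

\begin{proof}[Proof of Theorem~\ref{thm:closure}(3) for transcendental $\lambda$]
By Lemma~\ref{lem:gamma} and the definition of $\Gamma$, the values $k(\lambda)$ with $k\in\mathbb Z[x]$ and $\|k\|<1$ are dense in $F$. The map $z\mapsto\lambda+u(\lambda)z$ is a homeomorphism of $F$, because $u(\lambda)$ is a nonzero element of $F$. By \eqref{eq:family}, $Q_\lambda$ is dense in $F$, and $R_\lambda=F$. Together with Sections~\ref{sec:easy} and~\ref{sec:alg}, this completes the proof of Theorem~\ref{thm:closure}.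
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bourbaki}
Bourbaki, \emph{General Topology}, VII \S1.

\bibitem{FPE}
\emph{Fixed-Parameter Extrapolation and Aperiodic Order},
\texttt{https://\allowbreak tomorrow.\allowbreak paperai.\allowbreak life/\allowbreak https://\allowbreak unpaywall.\allowbreak org/\allowbreak 10.1145\%2F\allowbreak 3289137.\allowbreak 3289145},
doi:10.1145/3289137.3289145.

\end{thebibliography}
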